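# Future completeness of $T^2$-symmetric vacuum spacetimes on $T^3$

## 1. Areal coordinates, twist, and completeness

**Vacuum.** A Lorentzian spacetime $(\mathcal M,g)$ of dimension four is vacuum if $G_{\alpha\beta}=0$, equivalently if its Ricci tensor vanishes.

**$T^2$ symmetry and the areal form.** We consider vacuum spacetimes whose spatial slices are $T^3$ and on which $T^2$ acts by isometries with spacelike two-dimensional orbits. In areal coordinates the area $R$ of the orbits is the time variable, the Killing fields are $X_1=\partial_x$ and $X_2=\partial_y$, and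
$$g = e^{2(\eta-U)} (-dR^2 + a^{-2} d\theta^2) + e^{2U} (dx + A\, dy + (G + AH)\, d\theta)^2 + e^{-2U} R^2 (dy + H\, d\theta)^2, \tag{1}$$
where $U,A,\eta,a,G,H$ are functions of $(R,\theta)$, $a>0$, and $x,y,\theta\in S^1$.

It is convenient to split (1) into a metric on the $(R,\theta)$ surface and a metric on the orbits. Put $\Lambda=\eta-U$, $\zeta^1=G\,d\theta$, $\zeta^2=H\,d\theta$, $(x^1,x^2)=(x,y)$ and $\vartheta^i=dx^i+\zeta^i$. Since $dx+A\,dy+(G+AH)d\theta=\vartheta^1+A\vartheta^2$,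
$$g=\hat g+\lambda_{ij}\vartheta^i\vartheta^j,\quad \hat g=e^{2\Lambda}(-dR^2+a^{-2}d\theta^2),\quad \lambda=\begin{pmatrix}e^{2U}&e^{2U}A\\ e^{2U}A&e^{2U}A^2+e^{-2U}R^2\end{pmatrix},\quad \det\lambda=R^2. \tag{2}$$
Conversely, a positive definite symmetric matrix of determinant $R^2$ has the form $\lambda$ for exactly one pair: $e^{2U}=\lambda_{11}$ and $A=\lambda_{12}/\lambda_{11}$.

*Example (Kasner).* For a real number $\kappa$ let
$$g_\kappa=R^{2\kappa^2-2\kappa}(-dR^2+d\theta^2)+R^{2\kappa}dx^2+R^{2-2\kappa}dy^2, \tag{3}$$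
that is, $U=\kappa\ln R$, $\eta=\kappa^2\ln R$, $a=1$, $A=G=H=0$. With $D=1-\kappa+\kappa^2>0$ and $T=R^D/D$ we get $dT=R^{\kappa^2-\kappa}dR$. So, up to constant rescalings of $\theta,x,y$, this is $-dT^2+T^{2p_1}d\theta^2+T^{2p_2}dx^2+T^{2p_3}dy^2$ with $(p_1,p_2,p_3)=D^{-1}(\kappa^2-\kappa,\ \kappa,\ 1-\kappa)$. Put $\varsigma=\kappa^2-\kappa$, so $D=1+\varsigma$. The exponents sum to $(\varsigma+1)/D=1$, and their squares sum to $D^{-2}(\varsigma^2+2\varsigma+1)=1$. By the textbook Kasner criterion $\sum p_i=\sum p_i^2=1$, $g_\kappa$ is vacuum. It is flat exactly when one exponent is $1$ and the others are $0$, that is, for $\kappa\in\{0,1\}$. For $\kappa=\frac12$ the exponents are $(-\frac13,\frac23,\frac23)$.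

**Twist.** Let $F^i=d\zeta^i$ and let $\varepsilon$ be the volume form of $\hat g$, so $\varepsilon_{R\theta}=e^{2\Lambda}a^{-1}$. Any 2-form on a surface is a multiple of $\varepsilon$, so we may define functions $c_1,c_2$ by
$$R\,\lambda_{ij}F^j=c_i\,\varepsilon . \tag{4}$$
In vacuum $c_1,c_2$ are constants (§4); they are the twists. A spacetime is **Gowdy** if the twists vanish; then $G$ and $H$ can be taken to vanish. It is **polarized** if the Killing fields are orthogonal, $A\equiv0$.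

*Example (tilted Kasner).* Every $g_\kappa$ is Gowdy and polarized. To get a twist, take $-dT^2+T^{-2/3}d\tilde\theta^2+T^{4/3}(dx^2+dy^2)$, substitute $\tilde\theta=\theta-\epsilon y$ with a constant $\epsilon\neq0$, and make $(\theta,x,y)$ the periodic coordinates. The Killing fields are now $\partial_x$ and $\partial_y$ at fixed $\theta$. Completing the square in $dy$ with $N=T^{4/3}+\epsilon^2T^{-2/3}=T^{-2/3}(T^2+\epsilon^2)$ gives
$$-dT^2+\frac{T^{4/3}}{T^2+\epsilon^2}d\theta^2+T^{4/3}dx^2+N\,(dy+H\,d\theta)^2,\qquad H=-\frac{\epsilon}{T^2+\epsilon^2}.$$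
Here $A=G=0$, and $R=T^{1/3}(T^2+\epsilon^2)^{1/2}$ is increasing in $T$. In coordinates $(T,\theta)$ we have $\varepsilon_{T\theta}=T^{2/3}(T^2+\epsilon^2)^{-1/2}$ and $H_T=2\epsilon T(T^2+\epsilon^2)^{-2}$, so
$$c_2=\frac{R\,N\,H_T}{\varepsilon_{T\theta}}=2\epsilon\, T^{\frac13-\frac23+1-\frac23}=2\epsilon ,\qquad c_1=0 .$$
This is constant, as announced, and the spacetime is polarized but not Gowdy.

**Data and development.** A $T^2$-symmetric vacuum data set $(\Sigma,h,\mathcal K)$ is a $T^2$-invariant Riemannian metric $h$ and symmetric 2-tensor $\mathcal K$ satisfying the vacuum constraint equations. A development is a Ricci-flat spacetime containing $\Sigma$ as a spacelike slice with induced metric $h$ and second fundamental form $\mathcal K$. *Example:* the slice $R=R_0$ of $g_{1/2}$ has $h=R_0^{-1/2}d\theta^2+R_0(dx^2+dy^2)$, and, since its unit normal is $R_0^{1/4}\partial_R$, $\mathcal K=\tfrac12R_0^{1/4}\big(-\tfrac12R_0^{-3/2}d\theta^2+dx^2+dy^2\big)$.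

We use the following fact as given.

**Global foliation.** Let $(\Sigma,h,\mathcal K)$ be a smooth, non-flat, $T^2$-symmetric vacuum data set with topology $T^3$ and constant orbit area $R_0>0$. Then it has a smooth Ricci-flat $T^2$-symmetric development on $T^3$, maximal among such developments (even in a wider class of weakly regular ones), with a unique global foliation by the level sets of $R$, where $R\in[R_0,\infty)$ in the future expanding direction. The metric has the form (1) with smooth $\theta$-periodic coefficients and $a>0$. The region $R\in[R_0,\infty)$, time-oriented so that $R$ increases, is the *future expanding part*. Non-flatness is used only through this fact.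

**Future timelike completeness.** A spacetime is geodesically complete in future timelike directions if every affinely parametrized, future-directed timelike geodesic can be extended indefinitely toward the future. *Example:* in $g_0=-dR^2+d\theta^2+dx^2+R^2dy^2$ the curve with $\theta,x,y$ constant is a geodesic with proper time $R$, and $R$ runs to $\infty$.

A foliation by $R\in[R_0,\infty)$ does not by itself give completeness. In the flat metric $-R^{-4}dR^2+d\theta^2+dx^2+dy^2$ the curve with $\theta,x,y$ constant is a geodesic with $ds=R^{-2}dR$, and it reaches $R=\infty$ at proper time $1/R_0$. (There $R$ is not the orbit area.) What matters is how fast $R$ runs along a geodesic.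

## 2. Does $R$ run slowly enough along every timelike geodesic?

Future timelike completeness of the future expanding part is known in the Gowdy case and in the polarized case. The question is whether it holds for every smooth data set as in the foliation fact, with neither assumption. It is posed, as open in full generality, in "An Introduction To Self-Gravitating Matter" (https://philippelefloch.org/wp-content/uploads/2015/11/2015-ihp-lefloch-course.pdf). The answer is yes.

**Theorem 1.** Let $(\Sigma,h,\mathcal K)$ be a smooth, non-flat, $T^2$-symmetric vacuum data set on $T^3$ with constant initial orbit area $R_0>0$. Then the future expanding part $R\in[R_0,\infty)$ of its development is geodesically complete in future timelike directions. Moreover, along each affinely parametrized future timelike geodesic there is a constant $C$ with $0<\dot R\le CR$.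

**Theorem 2.** In the same setting:

* (i) future-directed null geodesics are also future complete, again with $\dot R\le CR$;
* (ii) every future causal geodesic orthogonal to the $T^2$ orbits satisfies $\dot R\le CR^{1/2}$, and the exponent $\frac12$ cannot be lowered in the class considered;
* (iii) the quantity $\mathcal L(R)=\int_{S^1}a^{-1}(|\xi_+|+|\xi_-|)\,d\theta$, which controls the spatial oscillation of $(U,A)$, is non-increasing in $R$. Here $\xi_\pm=\big(\partial_\pm U,\frac{e^{2U}}{2R}\partial_\pm A\big)$, $\partial_\pm=\partial_R\pm a\partial_\theta$, and $x,y$ are rotated by a constant angle so that $c_1=0$ (see §4).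

Optimality of $\dot R\le CR$ for geodesics not orthogonal to the orbits is not claimed, and weakly regular data are not treated.

## 3. The geodesic Hamiltonian, a completeness criterion, and Kasner by hand

Let $\gamma$ be a future-directed causal geodesic with affine parameter $s$ and momentum $p$. In the timelike case rescale $s$ by a constant so that $g(\dot\gamma,\dot\gamma)=-\kappa_0$, with $\kappa_0=1$ for timelike and $\kappa_0=0$ for null geodesics. Since $\partial_x,\partial_y$ are Killing, $J_X=p_x$ and $J_Y=p_y$ are constant along $\gamma$. The orthonormal coframe $e^\Lambda dR$, $e^\Lambda a^{-1}d\theta$, $e^U(\vartheta^1+A\vartheta^2)$, $e^{-U}R\,\vartheta^2$ has the dual frame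
$$e^{-\Lambda}\partial_R,\quad e^{-\Lambda}a(\partial_\theta-G\partial_x-H\partial_y),\quad e^{-U}\partial_x,\quad R^{-1}e^U(\partial_y-A\partial_x).$$
Put
$$P=-p_R,\quad \pi=p_\theta-GJ_X-HJ_Y,\quad b_1=e^{-U}J_X,\quad b_2=R^{-1}e^U(J_Y-AJ_X),\quad Q=\kappa_0+b_1^2+b_2^2 .$$
The Hamiltonian $\frac12g^{-1}(p,p)$ is
$$\mathcal H=\tfrac12\big[e^{-2\Lambda}(-P^2+a^2\pi^2)+b_1^2+b_2^2\big]=-\tfrac{\kappa_0}2,\qquad\text{i.e.}\qquad P^2-a^2\pi^2=e^{2\Lambda}Q, \tag{5}$$
and Hamilton's equations give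
$$\dot R=e^{-2\Lambda}P,\qquad \dot\theta=e^{-2\Lambda}a^2\pi,\qquad \dot P=\partial_R\mathcal H . \tag{6}$$
Here $P>0$. Indeed, if $P=0$ then (5) forces $a\pi=0$ and $Q=0$, hence $p=0$, which is impossible; the sign follows from the time orientation.

**Lemma 1 (criterion).** Let $\gamma:[0,s_+)\to\mathcal M$ be a future-directed causal geodesic, maximally extended to the future. If $\dot R\le CR$ along $\gamma$, then $s_+=\infty$.

*Proof.* Suppose $s_+<\infty$. Then $R\le R_*:=R(\gamma(0))e^{Cs_+}$, so $\gamma$ stays in the compact set $\{R(\gamma(0))\le R\le R_*\}$. On this set all metric functions are bounded and $a$ is bounded below. So $P=e^{2\Lambda}\dot R$ is bounded, and $|a\pi|\le P$ by (5), since $Q\ge0$. Hence $p_R=-P$ and $p_\theta=\pi+GJ_X+HJ_Y$ are bounded, and $p_x,p_y$ are constant. So $(\gamma,p)$ stays in a compact subset of $T^*\mathcal M$. As $R$ is strictly increasing along $\gamma$, for $s\ge s_+/2$ the curve stays away from the boundary $R=R_0$. An integral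 curve of a smooth vector field that stays in a compact set, away from the boundary, for finite time extends beyond that time, a contradiction. $\square$

The same conclusion follows from $\dot R\le CR^{1/2}$, because $R^{1/2}\le R_0^{-1/2}R$.

**Kasner by hand.** In $g_\kappa$ nothing depends on $\theta$, so $p_\theta=\pi$ is conserved too, and (5), (6) give $\dot R^2=e^{-4\Lambda}P^2=e^{-4\Lambda}p_\theta^2+e^{-2\Lambda}Q$, that is,
$$\dot R^2=p_\theta^2R^{4(\kappa-\kappa^2)}+\kappa_0R^{2(\kappa-\kappa^2)}+J_X^2R^{-2\kappa^2}+J_Y^2R^{-2(1-\kappa)^2}. \tag{7}$$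
Since $\kappa-\kappa^2\le\frac14$, every exponent is at most $1$, so $\dot R\le CR^{1/2}$ and $g_\kappa$ is complete. For $\kappa=\frac12$ and $p_\theta\ne0$, the first term gives $\dot R\ge|p_\theta|R^{1/2}$.

The reason for completeness in (7) is that $-2\Lambda=(2\kappa-2\kappa^2)\ln R$: the quadratic term, which comes from $\eta$ and the field equations, beats the linear one, so $e^{-2\Lambda}\le CR^{1/2}$ for every $\kappa$. In general $p_\theta$ is not conserved, and we must find the same competition in the derivative of $\ln\dot R$. For that we need the field equations.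

## 4. The reduced vacuum equations

Indices $\alpha,\beta$ refer to $(R,\theta)$ and are moved with $\hat g$; note $\varepsilon_{\alpha\beta}\varepsilon^{\alpha\beta}=-2$.

**Step 1: equations from the Killing fields.** The purpose is to get the twists and a matrix wave equation for $\lambda$. For a Killing field, $\nabla^M(dX_i^\flat)_{MN}=2\Box (X_i)_N=-2\,\mathrm{Ric}_{NS}X_i^S=0$. Here $X_i^\flat=\lambda_{ij}\vartheta^j$, so
$$\Omega:=dX_i^\flat=d\lambda_{ij}\wedge\vartheta^j+\lambda_{ij}F^j .$$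
The frame dual to $(dx^\alpha,\vartheta^l)$ is $E_\alpha=\partial_\alpha-\zeta^l_\alpha\partial_l$, $\partial_l$. In it the raised form is $\frac12\lambda_{ij}F^{j\,\alpha\beta}E_\alpha\wedge E_\beta+\lambda^{lj}\partial^\alpha\lambda_{ij}\,E_\alpha\wedge\partial_l$. Expanding $E_\alpha$, the coordinate components are
$$\Omega^{\alpha\beta}=\lambda_{ij}F^{j\,\alpha\beta},\qquad \Omega^{\alpha l}=\lambda^{lj}\partial^\alpha\lambda_{ij}-\lambda_{ij}F^{j\,\alpha\beta}\zeta^l_\beta .$$
Now $\sqrt{|g|}=R\sqrt{|\hat g|}$ and nothing depends on $x,y$, so $\partial_M(\sqrt{|g|}\,\Omega^{MN})=0$ for $N=\beta$ reads $\hat\nabla_\alpha(R\lambda_{ij}F^{j\,\alpha\beta})=0$. By (4) this is $\varepsilon^{\alpha\beta}\partial_\alpha c_i=0$: **the $c_i$ are constant.** For $N=l$, using the equation just found and $\partial_\alpha\zeta^l_\beta-\partial_\beta\zeta^l_\alpha=F^l_{\alpha\beta}$,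
$$R^{-1}\hat\nabla^\alpha(R\,\lambda^{lj}\partial_\alpha\lambda_{ji})=\tfrac12\lambda_{ij}F^{j\,\alpha\beta}F^l_{\alpha\beta}.$$
Inserting $F^l_{\alpha\beta}=\lambda^{lj}c_jR^{-1}\varepsilon_{\alpha\beta}$,
$$R^{-1}\hat\nabla^\alpha(R\,\lambda^{-1}\partial_\alpha\lambda)^l{}_i=-R^{-2}\lambda^{lj}c_jc_i. \tag{8}$$

**Step 2: rotate so that one twist vanishes.** A constant rotation of $(x,y)$ changes neither $\hat g$ nor $\det\lambda$. So $R,a,\Lambda$ are unchanged, the form (1) is preserved, and the new $U,A,\eta=\Lambda+U,G,H$ are smooth and $\theta$-periodic. The orbits are the same tori; only their period lattice in the new coordinates is rotated, and periodicity in $x,y$ is used only through compactness of the orbits (Lemma 1). The vector $(c_1,c_2)$ rotates as well, so from now on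
$$(c_1,c_2)=(0,K),$$
and vanishing twist means $K=0$.

**Step 3: scalar equations.** We have $\lambda^{-1}=R^{-2}\begin{pmatrix}e^{2U}A^2+e^{-2U}R^2&-e^{2U}A\\-e^{2U}A&e^{2U}\end{pmatrix}$, so $F^j_{R\theta}=\lambda^{j2}KR^{-1}\varepsilon_{R\theta}$ gives
$$H_R=KR^{-3}e^{2\eta}a^{-1},\qquad G_R=-AH_R. \tag{9}$$
For any functions, $\hat\nabla^\alpha(f\partial_\alpha h)=e^{-2\Lambda}a\,[-(a^{-1}fh_R)_R+(afh_\theta)_\theta]$; in particular $\hat\Box R=e^{-2\Lambda}a_R/a$. Since $\mathrm{tr}(\lambda^{-1}\partial\lambda)=2\,\partial R/R$, the trace of (8) is $2R^{-1}\hat\Box R=-K^2R^{-4}e^{2U}$. Hence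
$$\frac{a_R}{a}=-\frac{2k^2}{R},\qquad k:=\tfrac12|K|R^{-1}e^{\eta}\ge0. \tag{10}$$
In particular $a$ is non-increasing in $R$. Next, multiplying out,
$$(\lambda^{-1}\partial\lambda)^2{}_1=R^{-2}e^{4U}\partial A,\qquad (\lambda^{-1}\partial\lambda)^1{}_1=2\partial U-R^{-2}e^{4U}A\,\partial A .$$
For these components the right side of (8) vanishes, because $c_1=0$. So $\hat\nabla^\alpha(R^{-1}e^{4U}\partial_\alpha A)=0$ and then $\hat\nabla^\alpha(2R\,\partial_\alpha U)=R^{-1}e^{4U}\partial^\alpha A\,\partial_\alpha A$. Explicitly,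
$$(Ra^{-1}U_R)_R-(RaU_\theta)_\theta=\tfrac{e^{4U}}{2R}(a^{-1}A_R^2-aA_\theta^2),\qquad (R^{-1}a^{-1}e^{4U}A_R)_R-(R^{-1}ae^{4U}A_\theta)_\theta=0. \tag{11}$$

**Notation.** $\partial_\pm=\partial_R\pm a\partial_\theta$ and $f_\pm=\partial_\pm f$. For $\bullet\in\{R,\theta,+,-\}$ put
$$B_\bullet=\tfrac{e^{2U}}{2R}A_\bullet,\quad \xi_\bullet=(U_\bullet,B_\bullet),\quad \bar\xi_\bullet=(U_\bullet,-B_\bullet),\quad S_\pm=|\xi_\pm|^2,\quad \mathsf e=\tfrac12(S_++S_-)=|\xi_R|^2+a^2|\xi_\theta|^2,$$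
so $\xi_\pm=\xi_R\pm a\xi_\theta$.

**Step 4: the constraints for $\eta$.** The purpose is to express $\eta_\pm$ through $S_\pm$ and $k$. Choose local null coordinates $\tau,\sigma$ on the $(R,\theta)$ surface with $\partial_-\tau=0=\partial_+\sigma$ and $\partial_+\tau,\partial_-\sigma>0$. Then $\partial_\tau=R_\tau\partial_+$ and $\partial_\sigma=R_\sigma\partial_-$ with $R_\tau,R_\sigma>0$. Since $\hat g(\partial_+,\partial_-)=-2e^{2\Lambda}$, we have $\hat g=-e^{2\omega}d\tau\,d\sigma$ with $e^{2\omega}=4R_\tau R_\sigma e^{2\Lambda}$. As $\hat\Box R=-4e^{-2\omega}R_{\tau\sigma}$ and $\hat\Box R=-e^{-2\Lambda}\,2k^2/R$ by (10),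
$$R_{\tau\sigma}=\tfrac{2k^2}{R}R_\tau R_\sigma .$$

The field $L=-\nabla\sigma$ is null and geodesic: $\nabla_LL=\frac12\nabla|\nabla\sigma|^2=0$. It is $T^2$-invariant, acts on invariant functions as $2e^{-2\omega}\partial_\tau$, and is orthogonal to $X_1,X_2$, which span $L^\perp/L$. Let $\chi(X_i,X_j)=g(\nabla_{X_i}L,X_j)$. Using $[L,X_i]=0$ and the symmetry of $\nabla L$,
$$L(\lambda_{ij})=g(\nabla_LX_i,X_j)+g(X_i,\nabla_LX_j)=g(\nabla_{X_i}L,X_j)+g(X_i,\nabla_{X_j}L)=2\chi(X_i,X_j).$$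
So $\mathrm{tr}\chi=\frac12\mathrm{tr}(\lambda^{-1}L\lambda)=L(\ln R)$ and $|\chi|^2=\frac14\mathrm{tr}(\lambda^{-1}L\lambda)^2$. The Raychaudhuri equation $L(\mathrm{tr}\chi)=-|\chi|^2-\mathrm{Ric}(L,L)$ in vacuum, divided by $4e^{-4\omega}$, becomes
$$(\ln R)_{\tau\tau}-2\omega_\tau(\ln R)_\tau+\tfrac14\mathrm{tr}(\lambda^{-1}\lambda_\tau)^2=0 .$$
A constant shear $x\mapsto x+\mathrm{const}\cdot y$ conjugates $\lambda^{-1}\lambda_\tau$ and shifts $A$ by a constant, so we may compute the trace at a point where $A=0$. There $\lambda^{-1}\lambda_\tau$ has diagonal entries $2U_\tau$ and $2R_\tau/R-2U_\tau$, and off-diagonal entries $A_\tau$ and $R^{-2}e^{4U}A_\tau$. Thus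
$$\tfrac14\mathrm{tr}(\lambda^{-1}\lambda_\tau)^2=2U_\tau^2-\tfrac{2U_\tau R_\tau}{R}+\tfrac{R_\tau^2}{R^2}+\tfrac{e^{4U}}{2R^2}A_\tau^2 .$$
With $(\ln R)_{\tau\tau}=R_{\tau\tau}/R-R_\tau^2/R^2$ and $2U_\tau^2+\frac{e^{4U}}{2R^2}A_\tau^2=2R_\tau^2S_+$,
$$\frac{R_{\tau\tau}}R-\frac{2\omega_\tau R_\tau}{R}-\frac{2U_\tau R_\tau}{R}+2R_\tau^2S_+=0 .$$
From $e^{2\omega}=4R_\tau R_\sigma e^{2\eta-2U}$ we get $2\omega_\tau=2\eta_\tau-2U_\tau+R_{\tau\tau}/R_\tau+R_{\tau\sigma}/R_\sigma$, and $R_{\tau\sigma}/R_\sigma=\frac{2k^2}{R}R_\tau$. After insertion, the $R_{\tau\tau}$ and $U_\tau$ terms cancel, leaving $\eta_\tau R_\tau/R=R_\tau^2(S_+-k^2/R^2)$. Dividing by $R_\tau^2/R$, and arguing in the same way with $\tau,\sigma$ exchanged,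
$$\eta_\pm=RS_\pm-\frac{k^2}{R}. \tag{12}$$
Half the sum, combined with (10), gives
$$\partial_R\big(\eta-\tfrac12\ln a\big)=R\,\mathsf e\ \ge 0. \tag{13}$$
(For $g_\kappa$: $S_\pm=\kappa^2/R^2$ and $k=0$, so $\eta_R=\kappa^2/R$, as it should be.)

**Step 5: first-order form of the wave equations.** The purpose is a transport equation for $\xi_+$ along $\partial_-$. We have $\partial_-U_+=U_{RR}-a(aU_\theta)_\theta+a_RU_\theta$, and likewise for $A$. Expanding (11) and multiplying by $a/R$ and $aRe^{-4U}$ respectively,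
$$U_{RR}-a(aU_\theta)_\theta=\tfrac{a_R}{a}U_R-\tfrac1RU_R+2B_+B_-,$$
$$A_{RR}-a(aA_\theta)_\theta=\tfrac{a_R}{a}A_R+\tfrac1RA_R-4(U_RA_R-a^2U_\theta A_\theta).$$
Since $U_RA_R-a^2U_\theta A_\theta=\frac12(U_+A_-+U_-A_+)$,
$$\partial_-U_+=\tfrac{a_R}aU_+-\tfrac1RU_R+2B_+B_-,\qquad \partial_-A_+=\tfrac{a_R}{a}A_++\tfrac1RA_R-2(U_+A_-+U_-A_+).$$
Then $\partial_-B_+=\frac{e^{2U}}{2R}\partial_-A_++(2U_--\frac1R)B_+=\frac{a_R}aB_++\frac1RB_R-\frac1RB_+-2U_+B_-$, and $B_R=\frac12(B_++B_-)$, so $\partial_-B_+=\frac{a_R}{a}B_+-\frac1{2R}(B_+-B_-)-2U_+B_-$. Altogether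
$$\partial_-\xi_+=-\tfrac{2k^2}{R}\xi_+-\tfrac1{2R}(\xi_++\bar\xi_-)+2B_-(B_+,-U_+), \tag{14}$$
and the same with $+$ and $-$ exchanged (reflect $\theta\to-\theta$). The last term is orthogonal to $\xi_+$, so it will drop out of every estimate of $|\xi_+|$.

## 5. A one-sided bound for $d\ln\dot R/d\ln R$

In this section $Q>0$, which holds for every timelike geodesic and for every null geodesic with $(J_X,J_Y)\ne0$. Put
$$w=\frac{a\pi}{P},\qquad q=k\sqrt{1-w^2},\qquad n_1=\frac{b_1}{\sqrt Q},\quad n_2=\frac{b_2}{\sqrt Q},\quad \nu=n_1^2+n_2^2,\quad m=n_2^2-n_1^2,\quad \mu=2n_1n_2 .$$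
Then $0\le\nu\le1$ and $m^2+\mu^2=\nu^2$. By (5), $|w|<1$ and $P=e^\Lambda\sqrt Q/\sqrt{1-w^2}$; by (6), $d\theta/dR=aw$ along $\gamma$. Since $\dot R>0$, we may use $r=\ln R$ as parameter.

**Proposition 1.** Along $\gamma$,
$$\frac{d\ln\dot R}{dr}\le q^2+2|w||n_2|q+\tfrac14(1+w^2)(1+\nu^2)-\tfrac12(1-w^2)\nu\ \le\ 1+q^2+2q . \tag{15}$$

*Proof.* **Step 1: derivatives of $Q$.** For $\bullet\in\{R,\theta\}$, $\partial_\bullet b_1=-U_\bullet b_1$. As $R^{-1}e^UA_\bullet J_X=2B_\bullet b_1$, also $\partial_\theta b_2=U_\theta b_2-2B_\theta b_1$ and $\partial_Rb_2=U_Rb_2-2B_Rb_1-b_2/R$. With $u=RU_R$ and $v=RB_R$,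
$$\frac{RQ_R}{Q}=2mu-2\mu v-2n_2^2,\qquad \frac{Q_\theta}{Q}=2mU_\theta-2\mu B_\theta. \tag{16}$$

**Step 2: an exact formula.** Differentiate (5) in $R$ at fixed $p$:
$$\dot P=\Lambda_RQ+e^{-2\Lambda}(aa_R\pi^2+a^2\pi\pi_R)+\tfrac12Q_R,\qquad \pi_R=-G_RJ_X-H_RJ_Y=H_R(AJ_X-J_Y),$$
by (9). Divide by $P\dot R=e^{-2\Lambda}P^2=Q/(1-w^2)$ to get $d\ln P/dR$, and subtract $2\,d\Lambda/dR=2(\Lambda_R+aw\Lambda_\theta)$, because $\dot R=e^{-2\Lambda}P$. The $\Lambda$ terms are $-(1+w^2)\Lambda_R-2wa\Lambda_\theta$, so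
$$\frac{d\ln\dot R}{dR}=-\tfrac{(1+w)^2}2\Lambda_+-\tfrac{(1-w)^2}2\Lambda_-+\tfrac12(1-w^2)\frac{Q_R}{Q}+\frac{a_R}{a}w^2+\frac{aw\pi_R}{P}. \tag{17}$$
Multiply by $R$ and insert $R\Lambda_\pm=R^2S_\pm-k^2-RU_\pm$ from (12), together with (10) and (16). We estimate three groups of terms.

**Step 3: the $k^2$ terms.** They are $(1+w^2)k^2-2k^2w^2=(1-w^2)k^2=q^2$.

**Step 4: the mixed term.** By (9), $aH_R=KR^{-3}e^{2\eta}$; also $|AJ_X-J_Y|=Re^{-U}|n_2|\sqrt Q$. Hence
$$\Big|\frac{Raw\pi_R}{P}\Big|=|w|\,|K|\,e^{2\eta}R^{-2}\,\frac{Re^{-U}|n_2|\sqrt Q\,\sqrt{1-w^2}}{e^{\eta-U}\sqrt Q}=|w||n_2|\,|K|R^{-1}e^\eta\sqrt{1-w^2}=2|w||n_2|q .$$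

**Step 5: the wave terms.** Here the quadratic terms of (12) have the good sign and absorb everything linear. Put $\hat u_\pm=(1\pm w)RU_\pm$ and $\hat v_\pm=(1\pm w)RB_\pm$. Since $U_R=\frac12(U_++U_-)$, we have $(1-w^2)u=\frac12[(1-w)\hat u_++(1+w)\hat u_-]$, and likewise for $v$. The remaining terms of (17) are
$$-(1-w^2)n_2^2+\tfrac12\sum_\pm\Big\{-\hat u_\pm^2-\hat v_\pm^2+[(1\pm w)+(1\mp w)m]\hat u_\pm-(1\mp w)\mu\,\hat v_\pm\Big\}.$$
Since $-X^2+\rho X\le\rho^2/4$, this is at most
$$-(1-w^2)n_2^2+\tfrac18\sum_\pm\big\{[(1\pm w)+(1\mp w)m]^2+(1\mp w)^2\mu^2\big\}.$$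
Using $m^2+\mu^2=\nu^2$, the sum over $\pm$ equals $2(1+w^2)(1+\nu^2)+4(1-w^2)m$. As $\frac m2-n_2^2=-\frac\nu2$, the bound becomes $\frac14(1+w^2)(1+\nu^2)-\frac12(1-w^2)\nu$. This proves the first inequality. The last two terms in (15) together are at most $\frac14\cdot2\cdot2=1$, and $|w||n_2|\le1$. $\square$

**The untwisted case is finished.** If $K=0$, then $q=0$ and (15) says that $\dot R/R$ is non-increasing along $\gamma$. So $\dot R\le CR$, and Lemma 1 applies.

## 6. The energy, and why a bound on $k$ does not suffice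

From here $C$ denotes constants independent of $(R,\theta)$. With twist, (15) would give $\dot R\le CR$ if $\int(q^2+2q)\,dr<\infty$. The first idea is to use $q\le k$ and to control $k$ by an energy.

**Proposition 2.** $\mathcal E(R)=\int_{S^1}a^{-1}\big(\mathsf e+R^{-2}k^2\big)d\theta$ is non-increasing. Consequently
$$\frac{K^2}{4}\int_{S^1}e^{2(\eta-\frac12\ln a)}d\theta\le R^4\,\mathcal E(R_0). \tag{18}$$

*Proof.* By (10), and then (14), whose last term drops out,
$$\partial_R(a^{-1}S_+)-\partial_\theta S_+=a^{-1}\big(\partial_-S_++\tfrac{2k^2}RS_+\big)=a^{-1}\big[-\tfrac{2k^2}{R}S_+-\tfrac1R(S_++\xi_+\!\cdot\bar\xi_-)\big],$$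
and $\partial_R(a^{-1}S_-)+\partial_\theta S_-$ is the same with $+$ and $-$ exchanged. Since $\xi_-\cdot\bar\xi_+=\xi_+\cdot\bar\xi_-$ and $|\bar\xi_-|^2=S_-$, adding and integrating gives
$$\frac{d}{dR}\int a^{-1}\mathsf e\,d\theta=-\int a^{-1}\frac{2k^2}R\mathsf e\,d\theta-\frac1{2R}\int a^{-1}|\xi_++\bar\xi_-|^2d\theta .$$
On the other hand $a^{-1}R^{-2}k^2=\frac{K^2}{4}R^{-4}e^{2(\eta-\frac12\ln a)}$, so by (13)
$$\partial_R(a^{-1}R^{-2}k^2)=a^{-1}R^{-2}k^2\big(-\tfrac4R+2R\,\mathsf e\big).$$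
The terms $\pm a^{-1}\frac{2k^2}{R}\mathsf e$ cancel, and $\mathcal E'\le0$. Keeping only the $k^2$ part of $\mathcal E(R)\le\mathcal E(R_0)$ gives (18). $\square$

**Where the first idea stops.** In terms of $k$, (18) reads $\int a^{-1}k^2\,d\theta\le R^2\mathcal E(R_0)$. Even at a value of $\theta$ where the integrand is at most its mean, this yields only $k\le Ca^{1/2}R\le CR=Ce^{r}$ (recall that $a$ is non-increasing). Inserted in (15), it allows $\int(q^2+2q)\,dr$ to diverge exponentially. It is moreover a bound on an integral over $\theta$, while the geodesic moves through all values of $\theta$. This does not say that $k$ grows; it says that (18) does not exclude it.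

## 7. Fast geodesics see little twist

The way out is that $q$ contains the factor $\sqrt{1-w^2}$, and so does $1/\dot R$. From (6) and $P=e^\Lambda\sqrt Q/\sqrt{1-w^2}$,
$$\dot R=\frac{e^{-\Lambda}\sqrt Q}{\sqrt{1-w^2}},\qquad\text{so}\qquad q\,\dot R=k\,e^{-\Lambda}\sqrt Q=\frac{|K|}{2R}\,e^{W},\qquad W:=U+\tfrac12\ln Q . \tag{19}$$
The function $\eta$ has cancelled, and so has $w$. Explicitly
$$e^{2W}=\kappa_0e^{2U}+J_X^2+R^{-2}e^{4U}(J_Y-AJ_X)^2 .$$
Once the constants $\kappa_0,J_X,J_Y$ are fixed, $W$ is a smooth $\theta$-periodic function on the whole $(R,\theta)$ surface. It no longer refers to the position of the geodesic.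

By (19), wherever $\dot R\ge R$ we have $q\le\frac{|K|}2R^{-2}e^W$, and only there do we need a bound on $q$. So it is enough to prove
$$e^{W}\le CR^{\,2-\delta}\quad\text{for some }\delta>0,\text{ uniformly in }\theta ,$$
since then $q\le Ce^{-\delta r}$ is integrable in $r$. The target is an exponent below $2$.

Such a bound must use $K\neq0$. In $g_\kappa$, with $J_Y\ne0$, the formula for $e^{2W}$ gives $e^W\ge|J_Y|R^{2\kappa-1}$, which beats any prescribed power if $\kappa$ is large. Twist is what limits the growth: when $K\neq0$, (18) bounds $\eta-\frac12\ln a$ from above at some $\theta$, hence by (13) bounds the time integral of $R\,\mathsf e$ there, and $\mathsf e$ drives $W$. So we need two estimates: $W$ at one good $\theta$, and the oscillation of $W$ in $\theta$.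

## 8. The spatial oscillation of $W$: a monotone $L^1$ norm

Fix $J_X,J_Y\in\mathbb R$ and $\kappa_0\in\{0,1\}$ with $\kappa_0=1$ or $(J_X,J_Y)\ne0$. Then $Q>0$ everywhere: if $\kappa_0=0$ and $J_X\ne0$ then $b_1\neq0$, and if $J_X=0$ then $b_2\ne0$. By (16),
$$W_\theta=(1+m)U_\theta-\mu B_\theta,\qquad (1+m)^2+\mu^2=1+2m+\nu^2\le(1+\nu)^2\le4,$$
so
$$|W_\theta|\le2|\xi_\theta|. \tag{20}$$
We need a bound on $\int|\xi_\theta|\,d\theta$. The energy suggests Cauchy–Schwarz: $\int|\xi_\theta|\le\big(\int a|\xi_\theta|^2\big)^{1/2}\big(\int a^{-1}\big)^{1/2}\le\mathcal E(R_0)^{1/2}\big(\int a^{-1}d\theta\big)^{1/2}$. If $K=0$ this is bounded, since $a$ does not depend on $R$. If $K\ne0$, then $a^{-1}$ increases by (10), we have no bound for its integral, and the attempt stops there. The cure is to avoid Cauchy–Schwarz and estimate an $L^1$ norm directly: in $\int a^{-1}|\xi_\pm|$ the weight $a^{-1}$ meets $a\xi_\theta$ and cancels.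

**Proposition 3 (Theorem 2(iii)).** $\mathcal L(R)=\int_{S^1}a^{-1}(|\xi_+|+|\xi_-|)\,d\theta$ is non-increasing, and
$$\int_{S^1}|\xi_\theta|\,d\theta\le\tfrac12\mathcal L(R)\le\tfrac12\mathcal L(R_0). \tag{21}$$

*Proof.* The norm is not smooth at zero, so we work with $\sqrt{S_\pm+\epsilon}$, $\epsilon>0$. By (10) and (14),
$$\partial_R\big(a^{-1}\sqrt{S_++\epsilon}\big)-\partial_\theta\sqrt{S_++\epsilon}=a^{-1}\Big[\partial_-\sqrt{S_++\epsilon}+\frac{2k^2}R\sqrt{S_++\epsilon}\Big]$$
$$=a^{-1}\Big[\frac{2k^2}{R}\frac{\epsilon}{\sqrt{S_++\epsilon}}-\frac{S_++\xi_+\cdot\bar\xi_-}{2R\sqrt{S_++\epsilon}}\Big]\le a^{-1}\Big[\frac{2k^2}{R}\sqrt\epsilon-\frac{S_+}{2R\sqrt{S_++\epsilon}}+\frac{|\xi_-|}{2R}\Big].$$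
In the second equality the damping $-\frac{2k^2}R\xi_+$ in (14) has cancelled the growth of $a^{-1}$, up to the $\epsilon$ term. Add the analogous inequality for $\xi_-$ (with $+\partial_\theta$ on the left) and integrate over $[R_1,R_2]\times S^1$; the $\theta$ derivatives integrate to zero. Now let $\epsilon\to0$. On this compact set $S_\pm/\sqrt{S_\pm+\epsilon}\to|\xi_\pm|$ boundedly, so the right side tends to
$$\iint\frac{a^{-1}}{2R}\big(-|\xi_+|+|\xi_-|-|\xi_-|+|\xi_+|\big)\,d\theta\,dR=0 ,$$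
and $\mathcal L(R_2)\le\mathcal L(R_1)$. Finally $a\xi_\theta=\frac12(\xi_+-\xi_-)$ gives (21). $\square$

Combining (20) and (21),
$$|W(R,\theta_1)-W(R,\theta_2)|\le\mathcal L(R_0)\qquad\text{for all }R\ge R_0\text{ and all }\theta_1,\theta_2. \tag{22}$$

## 9. The bound $e^W\le CR^{11/6}$

**Step 1: the time derivative of $W$.** We bound $RW_R$ by a multiple of $R^2\mathsf e$ plus a constant. Put $t=n_2^2$, so $0\le t\le\nu\le1$ and $m=2t-\nu$, and $z=\sqrt{u^2+v^2}=R|\xi_R|$. By (16), $RW_R=(1+m)u-\mu v-t$. Also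
$$(1+m)^2+\mu^2=1+2m+\nu^2=(1-\nu)^2+4t\le(1-t)^2+4t=(1+t)^2 .$$
Hence $RW_R\le(1+t)z-t$. The right side is affine in $t\in[0,1]$, so it is at most its larger end value:
$$RW_R\le\max(z,\,2z-1)\le\tfrac34z^2+\tfrac13\le\tfrac34R^2\mathsf e+\tfrac13. \tag{23}$$
The middle inequality holds because $\frac34z^2+\frac13-z=\frac34(z-\frac23)^2$ and $\frac34z^2+\frac13-(2z-1)=\frac34(z-\frac43)^2$.

**Step 2: a good line.** 

**Proposition 4.** If $K\ne0$, there is $C$ with $e^{W(R,\theta)}\le C R^{11/6}$ for all $R\ge R_0$ and $\theta\in S^1$.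

*Proof.* Fix $R$. By (18) the mean over $\theta$ of $e^{2(\eta-\frac12\ln a)}$ at time $R$ is at most $CR^4$. So there is $\theta_R$ with $(\eta-\frac12\ln a)(R,\theta_R)\le2\ln R+C$, where $C$ does not depend on $R$. The quantity $\eta-\frac12\ln a$ is non-decreasing in time by (13), so its value at the final time $R$ controls the whole past of the line $\theta=\theta_R$:
$$\int_{R_0}^RR'\,\mathsf e(R',\theta_R)\,dR'=\Big[\eta-\tfrac12\ln a\Big]_{(R_0,\theta_R)}^{(R,\theta_R)}\le2\ln R+C ,$$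
using compactness of $\{R_0\}\times S^1$ for the initial value. Divide (23) by the time variable and integrate along this line:
$$W(R,\theta_R)\le C+\tfrac34\cdot2\ln R+\tfrac13\ln R=\tfrac{11}6\ln R+C .$$
By (22) the same bound, with a larger $C$, holds at every $\theta$. $\square$

Since $\frac{11}6<2$, the target is met, but not by much. If in Step 1 we dropped the $-t$ and used $RW_R\le2z\le\alpha z^2+\alpha^{-1}$, the same argument would give the exponent $2\alpha+\alpha^{-1}\ge2\sqrt2>2$, which is useless. The $-t$ comes from the factor $R^{-1}$ in $b_2$.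

## 10. Closing the estimate: proof of Theorem 1

Let $\gamma:[0,s_+)\to\mathcal M$ be maximally extended to the future, with $Q>0$. This covers every timelike geodesic, and every null geodesic with $(J_X,J_Y)\ne0$. Put
$$\Phi=\ln(\dot R/R),\qquad r=\ln R,\qquad r_0=\ln R(\gamma(0)) .$$
By (15), $\frac{d\Phi}{dr}\le q^2+2q$.

**Step 1: $\Phi$ is bounded above.** If $K=0$, then $q=0$ and $\Phi$ is non-increasing. If $K\ne0$, (19) and Proposition 4 give
$$q=\tfrac{|K|}2R^{-2}e^{W}e^{-\Phi}\le C_1e^{-r/6}e^{-\Phi}.$$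
Wherever $\Phi\ge0$, therefore,
$$\frac{d\Phi}{dr}\le C_1^2e^{-r/3}+2C_1e^{-r/6},$$
whose integral over $[\ln R_0,\infty)$ is a finite number $C_2$. Suppose $\Phi(r_1)>0$. Let $r_*$ be the last value in $[r_0,r_1]$ with $\Phi(r_*)=0$, or $r_*=r_0$ if there is none. Then $\Phi\ge0$ on $[r_*,r_1]$, and integrating gives
$$\Phi(r_1)\le\max(\Phi(r_0),0)+C_2 .$$

**Step 2: completeness.** By Step 1, $0<\dot R\le C_3R$ along $\gamma$, and Lemma 1 gives $s_+=\infty$. Undoing the normalization of $s$ only changes the constant. As $\gamma$ was an arbitrary future timelike geodesic, Theorem 1 is proved. $\blacksquare$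

The same argument proves Theorem 2(i) for null geodesics with $(J_X,J_Y)\ne0$.

## 11. Geodesics orthogonal to the orbits: the rate $R^{1/2}$

Being orthogonal to the orbits means $J_X=J_Y=0$.

**Step 1: null geodesics with $J_X=J_Y=0$.** This completes (i) and gives the null part of (ii). Here $Q=0$, so $P=|a\pi|$, and $w=a\pi/P=\pm1$ is constant along $\gamma$ because $\pi$ cannot vanish. Moreover $\pi_R=0$, and differentiating (5) gives $\dot P=e^{-2\Lambda}aa_R\pi^2$. Dividing by $P\dot R=e^{-2\Lambda}P^2$ gives $d\ln P/dR=a_R/a$. Along $\gamma$, $d\theta/dR=\pm a$, so $d\Lambda/dR=\Lambda_\pm$. With $\dot R=e^{-2\Lambda}P$ and (10), (12),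
$$\frac{d\ln\dot R}{dr}=-2k^2-2\big(R^2S_\pm-k^2-RU_\pm\big)=-2R^2S_\pm+2RU_\pm\le-2(RU_\pm)^2+2RU_\pm\le\tfrac12 .$$
The twist has cancelled. So $\dot R\le CR^{1/2}\le C'R$, and Lemma 1 gives completeness. Together with §10, this proves (i).

**Step 2: timelike geodesics with $J_X=J_Y=0$.** Now $Q=1$, $n_1=n_2=\nu=0$ and $W=U$, so the first inequality in (15) reads
$$\frac{d\ln\dot R}{dr}\le q^2+\tfrac14(1+w^2)\le\tfrac12+q^2 .$$
If $K=0$, then $q=0$ and $\dot R\le CR^{1/2}$. Let $K\ne0$ and put $\Psi=\ln(\dot R/R^{1/2})$, so that $\frac{d\Psi}{dr}\le q^2$, and by (19)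
$$q=\tfrac{|K|}2R^{-3/2}e^{U}e^{-\Psi}.$$
The exponent to beat is now $\frac32$, and $\frac{11}6$ is too large. But for $W=U$ we have $t=0$, so (23) can be replaced by
$$RU_R\le z\le\tfrac1{2\sqrt2}z^2+\tfrac1{\sqrt2}\le\tfrac{1}{2\sqrt2}R^2\mathsf e+\tfrac1{\sqrt2},$$
because $\frac1{2\sqrt2}z^2+\frac1{\sqrt2}-z=\frac1{2\sqrt2}(z-\sqrt2)^2$. The proof of Proposition 4, with this inequality in place of (23), gives on $[R_0,\infty)\times S^1$
$$U\le\Big(\tfrac{2}{2\sqrt2}+\tfrac1{\sqrt2}\Big)\ln R+C=\sqrt2\,\ln R+C .$$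
Hence $q\le Ce^{(\sqrt2-\frac32)r}e^{-\Psi}$. Since $\sqrt2<\frac32$, wherever $\Psi\ge0$ the bound for $d\Psi/dr$ is integrable, and the argument of §10, Step 1, shows that $\Psi$ is bounded above. So $\dot R\le CR^{1/2}$.

**Step 3: the exponent $\frac12$ is optimal.** The metric
$$g_{1/2}=R^{-1/2}(-dR^2+d\theta^2)+R(dx^2+dy^2)$$
is non-flat, with Kasner exponents $(-\frac13,\frac23,\frac23)$, and belongs to the class: $U=\frac12\ln R$, $\eta=\frac14\ln R$, $a=1$, $A=G=H=0$. Its orbit-orthogonal causal geodesics with $p_\theta\ne0$ satisfy $\dot R=R^{1/2}P\ge|p_\theta|R^{1/2}$, with $p_\theta$ constant. So the exponent $\frac12$ cannot be lowered, and (ii) is proved. Part (iii) is Proposition 3. $\blacksquare$
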